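# Baire classes on the unit interval are pairwise non-isomorphic Banach spaces

## 1. The indicator function of the rationals

Let $q_1,q_2,\dots$ enumerate the rationals in $[0,1]$, and put
$$f_{n,m}(x)=\max_{i\le n}\,\max\bigl(0,\,1-m|x-q_i|\bigr).$$
Each $f_{n,m}$ is continuous. For fixed $n$ and $m\to\infty$ the tents shrink to their tips, so $f_{n,m}\to\chi_{\{q_1,\dots,q_n\}}$ pointwise. Now let $n\to\infty$: the limit is $\chi_{\mathbb Q}$ on $[0,1]$. So $\chi_{\mathbb Q}$ is reached from continuous functions by two pointwise limits.

One limit does not suffice. Suppose $h_k$ are continuous and $h_k\to\chi_{\mathbb Q}$ pointwise. Then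
$$\mathbb Q\cap[0,1]=\bigcap_n\bigcup_{k\ge n}\{x:\operatorname{Re}h_k(x)>\tfrac12\},$$
because the values at a rational tend to $1$ and those at an irrational tend to $0$. So the rationals are a dense $G_\delta$ set in $[0,1]$. The irrationals $\bigcap_i([0,1]\setminus\{q_i\})$ are also a dense $G_\delta$. Two disjoint dense $G_\delta$ sets contradict the Baire category theorem.

**Definition 1.1 (Baire classes).** Let $B_0$ be the space of continuous complex-valued functions on $[0,1]$. For $0<\alpha\le\omega_1$, given $B_\beta$ for all $\beta<\alpha$, let $B_\alpha$ be the space of bounded complex-valued functions on $[0,1]$ that are pointwise limits of sequences from $\bigcup_{\beta<\alpha}B_\beta$. Each $B_\alpha$ is a Banach space (indeed a commutative $C^*$-algebra) under the uniform norm and pointwise operations.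

We have just seen that $\chi_{\mathbb Q}\in B_2\setminus B_1$, so $B_1\subsetneq B_2$. Does this mean that they are different Banach spaces? A proper inclusion says nothing: the bounded sequences with first entry $0$ form a proper subspace of $\ell_\infty$ that the shift maps isometrically onto $\ell_\infty$. *Isomorphic* means linked by a bounded linear bijection, whose inverse is then bounded. The question, posed in the report "Isometries and isomorphisms of spaces of continuous functions" (http://stats.birs.ca/workshops//2012/12rit146/report12rit146.pdf), is: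

> Are any or all of the Banach spaces $B_\alpha$ and $B_\beta$ pairwise isomorphic in the cases where $2\le\alpha,\beta<\omega_1$ and $\alpha\ne\beta$?

Size separates only $B_0$ from the rest. $B_0$ is separable, while for $\beta\ge1$ the space $B_\beta$ contains the functions $\chi_{\{y\}}$, $y\in[0,1]$, which have mutual distance $1$. Beyond that, size is blind: there are only $2^{\aleph_0}$ bounded Borel functions, so for all $\beta\ge1$ the space $B_\beta$ has cardinality and density character exactly $2^{\aleph_0}$.

The answer is that no pair is isomorphic, and it is proved in ZFC in the following stronger form.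

**Theorem 1.2.** Let $1\le\alpha<\beta\le\omega_1$. There are no bounded linear operators $T:B_\beta\to B_\alpha$ and $S:C[0,1]\to B_\beta$ with $TSf=f$ for all $f\in C[0,1]$.

**Corollary 1.3.**

1. If $1\le\alpha<\beta\le\omega_1$, then $B_\alpha$ is not isomorphic to a complemented subspace of $B_\beta$; in particular $B_\alpha\not\cong B_\beta$. Hence for $2\le\alpha,\beta<\omega_1$ with $\alpha\ne\beta$ no pair $(\alpha,\beta)$ gives isomorphic spaces.
2. All $B_\alpha$, $0\le\alpha\le\omega_1$, are pairwise non-isomorphic.
3. For $1\le\alpha,\beta\le\omega_1$, bounded operators $T:B_\beta\to B_\alpha$ and $S:C[0,1]\to B_\beta$ with $TSf=f$ for all $f\in C[0,1]$ exist if and only if $\beta\le\alpha$.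

*Proof from Theorem 1.2.* (1) If $B_\alpha$ were isomorphic to a complemented subspace of $B_\beta$, we would have bounded $J:B_\alpha\to B_\beta$ and $P:B_\beta\to B_\alpha$ with $PJ=I$. Then $T=P$ and $S=J|_{C[0,1]}$ contradict the theorem. (2) combines (1) with the separability of $B_0$. (3) If $\beta\le\alpha$, take the inclusions $C[0,1]\subset B_\beta\subset B_\alpha$; otherwise use the theorem. $\square$

## 2. Borel classes, two facts on measures, and the passage to Cantor sets

Write [K] for Kechris, *Classical Descriptive Set Theory*. In a Polish space $M$, $\Sigma_1$ is the class of open sets, $\Pi_\xi$ consists of the complements of $\Sigma_\xi$ sets, for $1<\xi<\omega_1$ the $\Sigma_\xi$ sets are the countable unions of sets from $\bigcup_{1\le\eta<\xi}\Pi_\eta$, and $\Delta_\xi=\Sigma_\xi\cap\Pi_\xi$. Continuous preimages preserve the classes, $\Delta_\xi$ is an algebra, and $\Sigma_\xi\cup\Pi_\xi\subset\Delta_\eta$ for $\xi<\eta$. By the hierarchy theorem, an uncountable Polish space has a set in $\Delta_{\xi+1}\setminus\Delta_\xi$ for each $1\le\xi<\omega_1$. For instance,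 $\mathbb Q\cap[0,1]$ is $\Sigma_2$ but not $\Pi_2$, by Section 1. We write $\Delta_{\omega_1+1}$ for the class of all Borel sets. Two disjoint $\Pi_\xi$ sets with $\xi\ge2$ are separated by a $\Delta_\xi$ set ([K] 22.16).

A *Cantor set* or *Cantor space* is a homeomorphic copy of $2^\omega$. Every uncountable Borel subset of a Polish space contains one. A nonempty closed subset of $2^\omega$ is a retract of $2^\omega$ ([K] 2.8), hence of every closed $L\subset2^\omega$ containing it. For a finite $0$–$1$ sequence $s$, $[s]$ is the cylinder of $x\in2^\omega$ that start with $s$, and $x|n$ is the initial segment of length $n$.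

A set has the Baire property (BP) if it differs from an open set by a meager set; Borel sets have it. A set $S$ is *comeager in* an open set $G$ if $G\setminus S$ is meager. In a Polish space, a nonempty open set is not meager.

**The function spaces.** For compact metrizable $M$ and $1\le\xi<\omega_1$ let $B_\xi(M)$ be the space of bounded functions $f:M\to\mathbb C$ that are $\Sigma_{\xi+1}$-measurable (preimages of open sets are $\Sigma_{\xi+1}$). Let $B_{\omega_1}(M)$ be the space of bounded Borel functions. By the Lebesgue–Hausdorff–Banach theorem ([K] 24.3, 24.10, applied to real and imaginary parts), for $1\le\xi<\omega_1$ a function on $[0,1]$ is $\Sigma_{\xi+1}$-measurable iff it lies in the $\xi$-th class obtained from continuous functions by iterated pointwise limits. Boundedness costs nothing: if $f_n\to f$ and $|f|\le M$, replace $f_n$ by its composition with the radial retraction of $\mathbb C$ onto the disc of radius $M$. So $B_\xi=B_\xi([0,1])$ for $1\le\xi<\omega_1$, and hence also $B_{\omega_1}=B_{\omega_1}([0,1])$. Indeed countably many members of $\bigcup_{\xi<\omega_1} B_\xi$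 lie in one $B_\xi$, and a bounded Borel function is $\Sigma_{\xi+1}$-measurable for some $\xi<\omega_1$ because $\mathbb C$ has a countable base. Note that $\chi_A\in B_\xi(M)$ iff $A\in\Delta_{\xi+1}(M)$. Moreover
$$\overline{\operatorname{span}}\{\chi_A:A\in\Delta_{\xi+1}(M)\}=B_\xi(M)\qquad(1\le\xi\le\omega_1).\tag{2.1}$$
The inclusion $\subset$ holds as $B_\xi(M)$ is a closed subspace. For $\supset$, the case $\xi=\omega_1$ is clear; let $\xi<\omega_1$ and $f\in B_\xi(M)$ be real with values in $(a_0,a_k)$, and let $a_0<\dots<a_k$ be a fine grid. The sets $\{f\le a_i\}$ and $\{f\ge a_{i+1}\}$ are disjoint and $\Pi_{\xi+1}$, with $\xi+1\ge2$, so there is $A_i\in\Delta_{\xi+1}$ with $\{f\ge a_{i+1}\}\subset A_i\subset\{f>a_i\}$. If $f(x)\in[a_j,a_{j+1})$, then $x\in A_i$ for $i<j$ and $x\notin A_i$ for $i>j$, so $a_0+\sum_i(a_{i+1}-a_i)\chi_{A_i}(x)\in\{a_j,a_{j+1}\}$.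

**Fact 2.1.** Let $L$ be compact metrizable zero-dimensional, $X$ Polish, and $(\nu_x)_{x\in X}$ complex measures on $L$ of total variation $\le K$ such that $x\mapsto\nu_x(F)$ is Borel for clopen $F$. Then $|\nu_x|(F)=\sup\sum_i|\nu_x(F_i)|$ over finite clopen partitions $(F_i)$ of a clopen $F$, and for every bounded Borel $h$ on $X\times L$ the functions $x\mapsto\int h(x,\ell)\,d\nu_x(\ell)$ and $x\mapsto\int h(x,\ell)\,d|\nu_x|(\ell)$ are Borel.

*Proof.* By Riesz, $|\nu_x|(F)=\sup|\int f\,d\nu_x|$ over continuous $f$ with $|f|\le\chi_F$. Such $f$ are uniform limits of clopen-simple functions $\sum c_i\chi_{F_i}$ bounded by $\chi_F$, whose integrals are at most $\sum|\nu_x(F_i)|$ in modulus. This gives the formula. There are countably many clopen partitions, so $x\mapsto|\nu_x|(F)$ is Borel. The sets $G\subset X\times L$ for which $h=\chi_G$ satisfies the claim contain the rectangles $R\times F$ ($R$ Borel, $F$ clopen). These form a $\pi$-system that contains the whole space and generates the Borel sets, and the class of such $G$ is closed under complements and countable disjoint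 unions. So it contains all Borel sets. Pass to uniform limits of simple functions. $\square$

**Fact 2.2.** If $f_i$ ($i\in\omega$) are Borel real functions on an uncountable Borel set $B$ in a Polish space, there is a Cantor set $P\subset B$ on which all $f_i$ are continuous.

*Proof.* Take an atomless probability on a Cantor subset of $B$. By Lusin's theorem there are compact sets $K_i$ of measure $>1-2^{-i-2}$ on which $f_i$ is continuous. Then $\bigcap_iK_i$ has positive measure, so it is uncountable and contains a Cantor set. $\square$

**Passage to Cantor sets.** Suppose $T,S$ as in Theorem 1.2 exist. The aim is to replace $[0,1]$ by $2^\omega$ on both sides.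

*Target.* Let $X\subset[0,1]$ be a Cantor set and $e:C(X)\to C[0,1]$ the norm-one linear extension operator given by linear interpolation on the gaps and constants beyond the extreme points. Replace $S$ by $Se$ and $T$ by $f\mapsto(Tf)|_X\in B_\alpha(X)$. Then $(TSef)|_X=(ef)|_X=f$.

*Source.* Here $\beta\ge2$. Let $D\subset[0,1]$ be the dyadic rationals including $0,1$, and $D'\subset2^\omega$ the eventually constant sequences. Binary expansion is a homeomorphism $[0,1]\setminus D\to2^\omega\setminus D'$. Extend it by a bijection $D\to D'$ to a bijection $h:[0,1]\to2^\omega$. The sets $[0,1]\setminus D$ and $2^\omega\setminus D'$ are $\Pi_2$, countable sets are $\Sigma_2$, and $\beta+1\ge3$. So a $\Sigma_{\beta+1}$ set splits into a part off the countable set, which the homeomorphism carries to a $\Sigma_{\beta+1}$ set, and a countable part. Hence $h$ and $h^{-1}$ preserve $\Sigma_{\beta+1}$ (Borel, if $\beta=\omega_1$), and $f\mapsto f\circ h$ is an isometry of $B_\beta(2^\omega)$ onto $B_\beta([0,1])$.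

So from now on $X=Y=2^\omega$, $1\le\alpha<\beta\le\omega_1$, and
$$T:B_\beta(Y)\to B_\alpha(X),\quad S:C(X)\to B_\beta(Y),\quad TSf=f\ (f\in C(X)),\quad K=\|T\|,\ a=\|S\|.\tag{2.2}$$
Put $\mathcal D=\Delta_{\beta+1}(Y)$. We have $K,a>0$, and we seek a contradiction.

## 3. Algebra isomorphisms are changes of variable

Let us first settle the question for maps that respect products. We claim that for $1\le\alpha<\beta\le\omega_1$ there is no algebra isomorphism $J:B_\beta\to B_\alpha$.

The idempotents of $B_\beta$ are the $\chi_A$ with $A\in\Delta_{\beta+1}$. Singletons are closed, so the minimal nonzero idempotents are exactly the $\chi_{\{y\}}$, in $B_\beta$ and in $B_\alpha$ alike. $J$ permutes these, so there is a bijection $h$ of $[0,1]$ with $J\chi_{\{h(x)\}}=\chi_{\{x\}}$. Apply $J$ to $f\chi_{\{h(x)\}}=f(h(x))\chi_{\{h(x)\}}$ to get $Jf(x)=f(h(x))$. So $J$ is composition with $h$, and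
$$A\in\Delta_{\beta+1}\ \Longrightarrow\ h^{-1}(A)\in\Delta_{\alpha+1}.$$
In particular $h$ is Borel. By Fact 2.2 there is a Cantor set $P$ on which $h$ is continuous, so $h|_P$ is a homeomorphism onto $h(P)$. Choose $A\subset h(P)$ in $\Delta_{\alpha+2}(h(P))\setminus\Delta_{\alpha+1}(h(P))$. As $h(P)$ is closed and $\alpha+1\le\beta$, $A\in\Delta_{\beta+1}([0,1])$. So $h^{-1}(A)\cap P\in\Delta_{\alpha+1}(P)$; but this set is the homeomorphic preimage of $A$ under $h|_P$, a contradiction.

The pattern is: find a point map behind the operator, make it continuous on a Cantor set, and transport a set that is too complicated. For a merely linear $T$ we look at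
$$\mu_x(A)=T(\chi_A)(x)\qquad(x\in X,\ A\in\mathcal D).\tag{3.1}$$
This is finitely additive in $A$, Borel in $x$, and $\sum_i|\mu_x(A_i)|\le K$ for finite partitions (apply $T$ to $\sum_i\epsilon_i\chi_{A_i}$ with suitable $|\epsilon_i|=1$). In the algebra case $\mu_x$ was the point mass at $h(x)$. Now $\mu_x$ may be spread over many points, and it need not be countably additive. The next section isolates what can be saved.

## 4. Finitely additive measures concentrated at a point

**Definition 4.1 (localized system of level $\alpha$).** It consists of a Cantor space $Z$, numbers $K,\theta>0$ and $\varepsilon=\theta/20$, functions $g_A\in B_\alpha(Z)$ for $A\in\Delta_{\alpha+2}(Z)$ with $g_{A\cup B}=g_A+g_B$ for disjoint $A,B$, and, for every countable algebra $\mathcal B\subset\Delta_{\alpha+2}(Z)$ containing the clopen sets, finitely additive $\lambda_x^{\mathcal B}:\mathcal B\to[0,K]$ $(x\in Z)$ such that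

* (L1) $x\mapsto\lambda_x^{\mathcal B}(A)$ is Borel for $A\in\mathcal B$;
* (L2) $\lambda_x^{\mathcal B}(I)=0$ if $I$ is clopen and $x\notin I$;
* (L3) if $\mathcal B\subset\mathcal B'$, then $\lambda_x^{\mathcal B'}$ extends $\lambda_x^{\mathcal B}$ for all but countably many $x$;
* (L4) for all but countably many $x$: $|g_A(x)|\le\lambda_x^{\mathcal B}(A)+2\varepsilon$ for all $A\in\mathcal B$;
* (L5) $|g_Z(x)|\ge\theta-3\varepsilon$ for all $x\in Z$.

As a model, take $g_A=\chi_A$, $\lambda_x^{\mathcal B}(A)=\chi_A(x)$, $K=\theta=1$. All of (L1)–(L5) hold; the only requirement that fails is $g_A\in B_\alpha(Z)$, since $\chi_A\in B_\alpha(Z)$ forces $A\in\Delta_{\alpha+1}(Z)$. So a localized system says that membership in every $\Delta_{\alpha+2}$ set can be read off, in a blurred way, from a function one class too low.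

**Proposition 4.2.** If operators as in (2.2) exist, then a localized system of level $\alpha$ exists.

**Proposition 4.3.** If $1\le\alpha<\omega_1$, no localized system of level $\alpha$ exists.

Together they prove Theorem 1.2. The definition is invariant under homeomorphisms, so $Z$ may be transported to any Cantor space.

**The countably additive case.** The sensible first attempt at Proposition 4.3 is to copy Section 3: take $A\in\Delta_{\alpha+2}$ too complicated and test $g_A$. Suppose that every $\lambda_x^{\mathcal B}$ extends to a countably additive measure. Then (L2) forces that measure to vanish on $Z\setminus\{x\}$, a countable union of clopen sets, so $\lambda_x^{\mathcal B}(A)=0$ if $x\notin A$. Off a countable set, (L4) and (L5) give $|g_A(x)|\le2\varepsilon<\frac14\theta$ for $x\notin A$, and $|g_A(x)|\ge|g_Z(x)|-|g_{Z\setminus A}(x)|\ge\theta-5\varepsilon=\frac34\theta$ for $x\in A$. Separate the $\Pi_{\alpha+1}$ sets $\{|g_A|\ge\frac34\theta\}$ and $\{|g_A|\le\frac14\theta\}$ by some $D\in\Delta_{\alpha+1}$. Then $D$ differs from $A$ by a countable set. Now let $Z=2^\omega\times2^\omega$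 and $A=A'\times2^\omega$ with $A'\in\Delta_{\alpha+2}\setminus\Delta_{\alpha+1}$. Some horizontal line $2^\omega\times\{y\}$ misses the countable difference, so along it $D$ traces exactly $A'$, whence $A'\in\Delta_{\alpha+1}$: a contradiction.

**Where this stops.** Finite additivity breaks the step from (L2) to $\lambda_x(A)=0$. Let $x=0^\infty$, let $\mathcal U$ be a free ultrafilter on $\omega$, and put $\lambda(A)=1$ if $\{n:0^n10^\infty\in A\}\in\mathcal U$ and $\lambda(A)=0$ otherwise. This is finitely additive, and (L2) holds at $x$, since a clopen set missing $0^\infty$ contains only finitely many of the points $0^n10^\infty$. But the open set $2^\omega\setminus\{x\}$ has $\lambda$-measure $1$, although each of its pieces $[0^n1]$ has measure $0$. This can happen at all points at once. Let $D_0\subset2^\omega$ be the set of eventually zero sequences. The algebra generated by $D_0$ and the clopen sets consists of the sets $A=(F\cap D_0)\cup(G\setminus D_0)$ with $F,G$ clopen, and $F$ is determined by $A$ because $D_0$ is dense. Put $\lambda_x(A)=\chi_F(x)$. It is finitely additive,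 Borel in $x$, satisfies (L2), and $\lambda_x(D_0)=1$ for every $x$, including all $x\notin D_0$. For a set $A$ fixed in advance, $\lambda_x(A)$ need not have anything to do with $x\in A$.

So the test sets must be chosen after the $\lambda_x$ are known. That is the subject of Sections 6–10; first we prove Proposition 4.2.

## 5. From operators to a localized system

Assume (2.2), and let $\mu_x$ be as in (3.1). For a countable algebra $\mathcal A\subset\mathcal D$ and $A\in\mathcal A$ let $|\mu_x|_{\mathcal A}(A)$ be the supremum of $\sum_i|\mu_x(A_i)|$ over finite partitions of $A$ into members of $\mathcal A$. It is $\le K$, Borel in $x$ (a countable supremum), and increases with $\mathcal A$. It is finitely additive in $A$: partitions of two disjoint sets combine to one of the union, and a partition of the union can be refined to one that respects the two sets, which does not decrease the sum.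

**Step 1 (a Cantor set on which the variation stops growing).** *Purpose: enlarging the algebra later will change $|\mu_x|$ only at countably many $x$.* For a Cantor set $P\subset X$ let $v(P)$ be the supremum of all $v\ge0$ for which there are a Cantor set $P'\subset P$ and a countable algebra $\mathcal A'\subset\mathcal D$ with $|\mu_x|_{\mathcal A'}(Y)\ge v$ on $P'$. Then $v(P)\le K$, and $P'\subset P$ implies $v(P')\le v(P)$. Since $S(C(X))$ is separable, (2.1) gives a countable algebra $\mathcal A^0\subset\mathcal D$ that contains the clopen sets of $Y$ and satisfies $S(C(X))\subset\overline{\operatorname{span}}\{\chi_A:A\in\mathcal A^0\}$.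

Build Cantor sets $P_s$ ($s\in2^{<\omega}$) and countable algebras $\mathcal A^0\subset\mathcal A_0\subset\mathcal A_1\subset\cdots\subset\mathcal D$ such that $P_{s0},P_{s1}\subset P_s$ are disjoint, the diameters of the $P_s$ with $|s|=n$ tend to $0$, and
$$|\mu_x|_{\mathcal A_n}(Y)\ge v(P_s)-2^{-n}\qquad(x\in P_s,\ |s|=n).$$
At level $n$, start with a small Cantor set $P'$ inside the preceding one. If $v(P')\le2^{-n}$, keep $P''=P'$; any algebra serves. Otherwise the definition of $v(P')$ gives a Cantor set $P''\subset P'$ and a countable algebra with variation $\ge v(P')-2^{-n}\ge v(P'')-2^{-n}$ on $P''$. Use $P''$ as $P_s$, and let $\mathcal A_n$ be generated by $\mathcal A_{n-1}$ (by $\mathcal A^0$ if $n=0$) and the $2^n$ algebras obtained. Let $Q_0=\bigcap_n\bigcup_{|s|=n}P_s$, a Cantor set, and $\mathcal A=\bigcup_n\mathcal A_n$.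

Let $\mathcal A''\supset\mathcal A$ be a countable algebra in $\mathcal D$. The Borel set $\{x\in Q_0\cap P_s:|\mu_x|_{\mathcal A''}(Y)\ge v(P_s)+2^{-|s|}\}$ contains no Cantor set, by definition of $v(P_s)$, so it is countable. Hence for all but countably many $x\in Q_0$ we have, for all $n$, $|\mu_x|_{\mathcal A''}(Y)-|\mu_x|_{\mathcal A}(Y)\le2\cdot2^{-n}$, that is, equality. If now $\mathcal A\subset\mathcal A_1\subset\mathcal A_2\subset\mathcal D$ are countable algebras (new notation) and $|\mu_x|_{\mathcal A_1}(Y)=|\mu_x|_{\mathcal A_2}(Y)$, then for $A\in\mathcal A_1$ the inequality $|\mu_x|_{\mathcal A_1}\le|\mu_x|_{\mathcal A_2}$ holds both at $A$ and at $Y\setminus A$, and the sums agree; so there is equality at $A$. Thus: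

> (5.1) If $\mathcal A\subset\mathcal A_1\subset\mathcal A_2\subset\mathcal D$ are countable algebras, then for all but countably many $x\in Q_0$, $|\mu_x|_{\mathcal A_2}=|\mu_x|_{\mathcal A_1}$ on $\mathcal A_1$.

**Step 2 (true measures, and their concentration).** *Purpose: on the Stone space of $\mathcal A$ the $\mu_x$ become measures, and the identity $TS=I$ shows that they live where $S$ sees an atom at $x$.* Let $L$ be the Stone space of $\mathcal A$: its points are the ultrafilters $\ell$ of $\mathcal A$, and its clopen sets are the $\hat A=\{\ell:A\in\ell\}$, $A\in\mathcal A$. It is compact, metrizable and zero-dimensional. Since $\hat A\ne\emptyset$ iff $A\ne\emptyset$, the map $\chi_A\mapsto\chi_{\hat A}$ induces an isometry $f\mapsto\hat f$ of $\overline{\operatorname{span}}\{\chi_A:A\in\mathcal A\}$ onto $C(L)$. Let $\nu_x$ be the regular complex measure on $L$ representing $\hat f\mapsto Tf(x)$. Then $\|\nu_x\|\le K$, $\nu_x(\hat A)=\mu_x(A)$, and by Fact 2.1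
$$|\nu_x|(\hat A)=|\mu_x|_{\mathcal A}(A)\qquad(A\in\mathcal A).\tag{5.2}$$
Fact 2.1 applies to $(\nu_x)_{x\in X}$.

For $\ell\in L$ let $\kappa_\ell$ be the measure on $X$ with $\kappa_\ell(f)=\widehat{Sf}(\ell)$, $f\in C(X)$; so $\|\kappa_\ell\|\le a$. Then $\int\kappa_\ell(f)\,d\nu_x(\ell)=TSf(x)=f(x)$. Take $f=\chi_{[x|n]}$ and let $n\to\infty$; by dominated convergence
$$1=\int\kappa_\ell(\{x\})\,d\nu_x(\ell)\qquad(x\in X).\tag{5.3}$$
Let $\Gamma=\{(x,\ell):|\kappa_\ell(\{x\})|\ge1/(2K)\}$. It is Borel, as $\kappa_\ell(\{x\})=\lim_n\kappa_\ell(\chi_{[x|n]})$ is a limit of Borel functions of $(x,\ell)$. For fixed $\ell$ it contains at most $2Ka$ points. Off $\Gamma_x=\{\ell:(x,\ell)\in\Gamma\}$ the integrand in (5.3) is below $1/(2K)$ and $|\nu_x|(L)\le K$, so $\int_{\Gamma_x}|\kappa_\ell(\{x\})|\,d|\nu_x|\ge\frac12$. Hence $|\nu_x|(\Gamma_x)>0$ for every $x$. By Lusin–Novikov ([K] 18.10), $\Gamma=\bigcup_i\{(p_i(\ell),\ell):\ell\in L_i\}$ with Borel $L_i\subset L$ and Borel $p_i:L_i\to X$, so $\Gamma_x=\bigcup_ip_i^{-1}(x)$. So we can fix $p=p_i$ with $|\nu_x|(p^{-1}(x))>0$ for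 uncountably many $x\in Q_0$. This $p$ is our substitute for the point map of Section 3; it is defined on ultrafilters, not on points of $Y$.

**Step 3 (real and ideal points; making $p$ continuous).** *Purpose: find a compact $C\subset L$ on which $p$ is continuous and where $L$ is described by points of $Y$ in one of two simple ways.* For $y\in Y$ let $\hat y=\{A\in\mathcal A:y\in A\}\in L$. The map $y\mapsto\hat y$ is Borel, as $\hat y\in\hat A$ iff $y\in A$, and injective, as $\mathcal A$ contains the clopen sets. So $L_{\rm re}=\{\hat y:y\in Y\}$ is Borel. Let $\mathrm{st}:L\to Y$ be the continuous map with $\mathrm{st}^{-1}(B)=\hat B$ for clopen $B\subset Y$; then $\mathrm{st}(\hat y)=y$. For $A\in\mathcal A$ let $N_A=\{\ell\in\hat A:\mathrm{st}(\ell)\notin A\}$, a Borel set.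

For illustration only, let $\mathcal A$ be generated by the clopen sets of $2^\omega$ and the set $D_0$ of Section 4. An ultrafilter is determined by $y=\mathrm{st}(\ell)$ and by whether it contains $D_0$, and both choices occur for every $y$, because $D_0$ and its complement are dense. So $L$ is two copies of $2^\omega$. The real points are the $(y,\text{in})$ with $y\in D_0$ and the $(y,\text{out})$ with $y\notin D_0$; the other points lie in $N_{D_0}$ or in $N_{2^\omega\setminus D_0}$.

In general, if $\ell\notin\bigcup_AN_A$, then $A\in\ell$ implies $\mathrm{st}(\ell)\in A$, so the ultrafilter $\ell$ is contained in, hence equal to, $\widehat{\mathrm{st}(\ell)}$. Thus $L=L_{\rm re}\cup\bigcup_{A\in\mathcal A}N_A$, a countable union. So there is $L_0\in\{L_{\rm re}\}\cup\{N_A:A\in\mathcal A\}$ such that $X_2=\{x\in Q_0:|\nu_x|(L_0\cap p^{-1}(x))>0\}$ is uncountable; it is Borel by Fact 2.1. Let $m$ be an atomless Borel probability on $X_2$, and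
$$\eta(F)=\int|\nu_x|\bigl(F\cap L_0\cap p^{-1}(x)\bigr)\,dm(x),$$
a nonzero finite Borel measure on $L$ carried by $L_0\cap\operatorname{dom}p$. By Lusin's theorem there is a compact $C\subset L_0\cap\operatorname{dom}p$ with $p|_C$ continuous and $\eta(C)>0$. So $X_3=\{x\in Q_0:|\nu_x|(C\cap p^{-1}(x))>0\}$ is Borel with $m(X_3)>0$, hence uncountable.

**Step 4 (a continuous map $\pi$ on all of $L$, in two cases).** *Purpose: extend $p|_C$ and set up the way back from $L$ to subsets of $Y$.*

*Case R: $L_0=L_{\rm re}$.* Then $\mathrm{st}$ is injective on $C$, so $\mathrm{st}|_C$ is a homeomorphism onto a compact set. Compose $p\circ(\mathrm{st}|_C)^{-1}$ with a retraction of $Y$ onto $\mathrm{st}(C)$ to get a continuous $q:Y\to X$ with $q(\mathrm{st}(\ell))=p(\ell)$ on $C$. Put $\pi=q\circ\mathrm{st}$ and $E_n=Y$ for all $n$.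

*Case N: $L_0=N_A$.* Then $C\subset\hat A$ and $\mathrm{st}(C)\cap A=\emptyset$. As $L$ embeds in $2^\omega$, $C$ is a retract of $L$, so $p|_C$ has a continuous extension $\pi:L\to X$. Let $V_0=Y\supset V_1\supset\cdots$ be clopen with $\bigcap_nV_n=\mathrm{st}(C)$. Put $E_n=A\cap V_n\in\mathcal A$, so $\bigcap_nE_n=\emptyset$, and $D_n=E_n\setminus E_{n+1}$; then $A=\bigsqcup_nD_n$. Let $G_s\in\mathcal A$ satisfy $\hat G_s=\pi^{-1}([s])$, $s\in2^{<\omega}$. For each $n$, $\{G_s:|s|=n\}$ partitions $Y$, and $G_s\subset G_{s|k}$ for $k\le|s|$.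

In both cases put $\hat E_\infty=\bigcap_n\hat E_n$. Then $C\subset\hat E_\infty$ (in Case N because $C\subset\hat A$ and $C\subset\mathrm{st}^{-1}(V_n)=\hat V_n$), and $\pi=p$ on $C$. So $|\nu_x|(\pi^{-1}(x)\cap\hat E_\infty)>0$ for $x\in X_3$.

**Step 5 (uniform constants on a Cantor set $Q$).** *Purpose: make the mass at $\pi^{-1}(x)$ uniformly visible and the mass nearby uniformly small.* Let $x\in X_3$, $G=\pi^{-1}(x)\cap\hat E_\infty$, and $d\nu_x=h\,d|\nu_x|$ with $|h|=1$. Clopen-simple functions are dense in $L_1(|\nu_x|)$, and the radial retraction onto the unit disc is $1$-Lipschitz. So there is an $\mathcal A$-simple $u$ with rational complex coefficients and $|u|\le1$ such that $\int|\hat u-\chi_G\bar h|\,d|\nu_x|<\frac12|\nu_x|(G)$, and then $\int_G\hat u\,d\nu_x\ne0$. There are countably many such $u$, and $|\nu_x|(\hat E_n\setminus\hat E_\infty)\to0$ as $n\to\infty$. So we can fix $u$, a rational $\theta>0$, then $\varepsilon=\theta/20$ and $n_0$ such that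
$$\Bigl|\int_{\pi^{-1}(x)\cap\hat E_\infty}\hat u\,d\nu_x\Bigr|\ge\theta,\qquad|\nu_x|(\hat E_{n_0}\setminus\hat E_\infty)<\varepsilon\tag{5.4}$$
for uncountably many $x\in X_3$; let $X_5$ be the set of all these $x$, Borel by Fact 2.1.

Let $\sigma_x=\pi_*|\nu_x|$ with its atom at $x$ removed. Then $x\mapsto\sigma_x([s])=|\nu_x|(\pi^{-1}([s])\setminus\pi^{-1}(x))$ is Borel for each $s$. By Fact 2.2 there is a Cantor set $P\subset X_5$ on which all these functions are continuous. Let $x_0\in P$. Since $\sigma_{x_0}(\{x_0\})=0$, some cylinder $V'\ni x_0$ has $\sigma_{x_0}(V')<\varepsilon$. By continuity there is a clopen $V$ with $x_0\in V\subset V'$ and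
$$\sigma_x(V)\le\sigma_x(V')<\varepsilon\qquad\text{for all }x\in Q:=P\cap V.\tag{5.5}$$
$Q$ is a Cantor set. Let $r:X\to Q$ be a continuous retraction.

**Step 6 (transporting sets from $Q$ to $Y$).** *Purpose: send $A'\subset Q$ to a set $\Psi(A')\in\mathcal D$ that imitates $\pi^{-1}(r^{-1}(A')\cap V)$; this is where $\alpha<\beta$ is used.* For $A'\in\Delta_{\alpha+2}(Q)$ put, in Case R, $\Psi(A')=q^{-1}(r^{-1}(A')\cap V)$, and in Case N
$$\Psi(A')=E_{n_0}\cap\bigcup_n\bigcup\{G_s\cap D_n:|s|=n,\ s^\frown0^\infty\in r^{-1}(A')\cap V\}.$$
In Case N this is the preimage of $r^{-1}(A')\cap V$ under the map $\varphi:E_{n_0}\to X$ given by $\varphi(y)=s^\frown0^\infty$ for $y\in G_s\cap D_n$, $|s|=n$. So in both cases $\Psi$ is a preimage map: it commutes with finite unions, intersections and differences, and $\Psi(\emptyset)=\emptyset$.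

We check $\Psi(A')\in\mathcal D$. In Case R, $\Psi(A')\in\Delta_{\alpha+2}(Y)\subset\Delta_{\beta+1}(Y)$ because $\alpha+1\le\beta$. In Case N put $H_n=\bigcup\{G_s:|s|=n,\ s^\frown0^\infty\in r^{-1}(A')\cap V\}\in\mathcal A$; then $\Psi(A')=E_{n_0}\cap\bigcup_n(H_n\cap A\cap(V_n\setminus V_{n+1}))$. The sets $V_n\setminus V_{n+1}$ are disjoint, clopen and cover $A$. So the union, and also its complement $(Y\setminus A)\cup\bigcup_n((A\setminus H_n)\cap(V_n\setminus V_{n+1}))$, are $\Sigma_{\beta+1}$ (Borel if $\beta=\omega_1$). Hence $\Psi(A')\in\mathcal D$. In Case N this used nothing about $A'$.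

We also record, in Case N: if $J\subset X$ is a union of cylinders of length $k$, $m=\max(k,n_0)$, and $G_J\in\mathcal A$ satisfies $\hat G_J=\pi^{-1}(J)$, then
$$\varphi^{-1}(J)\cap E_m=G_J\cap E_m.\tag{5.6}$$
Indeed let $y\in E_m$. Then $y\in D_n\cap G_s$ with $|s|=n\ge m\ge k$, and $s^\frown0^\infty\in J$ iff $[s|k]\subset J$ iff $y\in G_J$, because $y\in G_s\subset G_{s|k}$ and $G_{s|k}$ is contained in $G_J$ or disjoint from it.

**Step 7 (small far away, large in total).** *Purpose: two estimates that become (L4) and (L5).*

> (5.7) If $\mathcal A_1\supset\mathcal A$ is a countable algebra in $\mathcal D$, then for all $x\in Q$ outside a countable set: $|\mu_x|_{\mathcal A_1}(\Psi(I))\le2\varepsilon$ for every clopen $I\subset Q$ with $x\notin I$ and $\Psi(I)\in\mathcal A_1$.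

Let $x\in Q$ be such that $|\mu_x|_{\mathcal A_1}=|\mu_x|_{\mathcal A}$ on $\mathcal A$; by (5.1) this excludes countably many $x$. Let $J=r^{-1}(I)\cap V$, a clopen set. As $r(x)=x\notin I$, we have $x\notin J$, so $|\nu_x|(\pi^{-1}(J))=\sigma_x(J)\le\sigma_x(V)<\varepsilon$. In Case R, $\Psi(I)=q^{-1}(J)$ is clopen, hence in $\mathcal A$, and $\widehat{\Psi(I)}=\mathrm{st}^{-1}(q^{-1}(J))=\pi^{-1}(J)$; so $|\mu_x|_{\mathcal A_1}(\Psi(I))<\varepsilon$ by (5.2). In Case N let $J$ be a union of cylinders of length $k$ and $m=\max(k,n_0)$. By (5.6), $\Psi(I)\subset(G_J\cap E_m)\cup(E_{n_0}\setminus E_m)$. Both sets are in $\mathcal A$; by (5.2) and (5.4) $|\mu_x|_{\mathcal A}(G_J\cap E_m)\le|\nu_x|(\pi^{-1}(J))<\varepsilon$ and $|\mu_x|_{\mathcal A}(E_{n_0}\setminus E_m)\le|\nu_x|(\hat E_{n_0}\setminus\hat E_\infty)<\varepsilon$. This proves (5.7).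

Now put $g_{A'}=T(u\chi_{\Psi(A')})|_Q\in B_\alpha(Q)$ for $A'\in\Delta_{\alpha+2}(Q)$. It is additive in $A'$.

> (5.8) $|g_Q(x)|\ge\theta-3\varepsilon$ on $Q$.

In Case R, $\Psi(Q)=q^{-1}(V)$ is clopen and $g_Q(x)=\int_{\pi^{-1}(V)}\hat u\,d\nu_x$. Since $x\in V$ and $\hat E_\infty=L$, this differs from the integral in (5.4) by at most $\sigma_x(V)<\varepsilon$. In Case N let $V$ be a union of cylinders of length $k$ and $m=\max(k,n_0)$. By (5.6), $\Psi(Q)\cap E_m=G_V\cap E_m$ with $\hat G_V=\pi^{-1}(V)$, and $\Psi(Q)\setminus E_m\subset E_{n_0}\setminus E_m$ is a finite union of sets $G_s\cap D_n$. So $\Psi(Q)\in\mathcal A$ and $g_Q(x)=\int_{\widehat{\Psi(Q)}}\hat u\,d\nu_x$. It differs from the integral in (5.4) by at most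
$$\sigma_x(V)+|\nu_x|(\hat E_m\setminus\hat E_\infty)+|\nu_x|(\hat E_{n_0}\setminus\hat E_m)<3\varepsilon.$$

**Step 8 (the measures $\lambda_x^{\mathcal B}$).** *Purpose: define them and check (L1)–(L5) for $Z=Q$.* Let $\mathcal B\subset\Delta_{\alpha+2}(Q)$ be a countable algebra containing the clopen sets, $\mathcal A_{\mathcal B}$ the algebra generated by $\mathcal A\cup\Psi(\mathcal B)$, and $U_n(x)=Q\cap[x|n]$. Put
$$\lambda_x^{\mathcal B}(A')=\lim_n|\mu_x|_{\mathcal A_{\mathcal B}}\bigl(\Psi(A'\cap U_n(x))\bigr),$$
a decreasing limit. It lies in $[0,K]$ and is finitely additive in $A'$.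

(L1): for fixed $n$ the expression is Borel on each of the finitely many sets on which $x|n$ is constant. (L2): if $I$ is clopen and $x\notin I$, then $I\cap U_n(x)=\emptyset$ for large $n$. (L3): by (5.1) for $\mathcal A_{\mathcal B}\subset\mathcal A_{\mathcal B'}$, for all but countably many $x$ the variations agree on $\mathcal A_{\mathcal B}\supset\Psi(\mathcal B)$. (L4): write $u=\sum_jc_j\chi_{U_j}$ with disjoint $U_j\in\mathcal A$ and $|c_j|\le1$. Then for $A'\in\mathcal B$
$$|g_{A'}(x)|\le\sum_j|\mu_x(U_j\cap\Psi(A'))|\le|\mu_x|_{\mathcal A_{\mathcal B}}(\Psi(A'))\le|\mu_x|_{\mathcal A_{\mathcal B}}(\Psi(A'\cap U_n(x)))+|\mu_x|_{\mathcal A_{\mathcal B}}(\Psi(Q\setminus U_n(x))).$$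
By (5.7) with $\mathcal A_1=\mathcal A_{\mathcal B}$ and $I=Q\setminus U_n(x)$, off a countable set the last term is $\le2\varepsilon$ for all $n$. Let $n\to\infty$. (L5) is (5.8). This proves Proposition 4.2. $\square$

## 6. A tree of tests, and false alarms

From here on we prove Proposition 4.3. Assume a localized system of level $\alpha$, $1\le\alpha<\omega_1$, is given. For $A\in\Delta_{\alpha+2}(Z)$ write $\lambda_x(A)=\lambda_x^{\langle A\rangle}(A)$, where $\langle A\rangle$ is the algebra generated by $A$ and the clopen sets; $x\mapsto\lambda_x(A)$ is Borel by (L1). By (L3) (applied to the countably many pairs $\langle A\rangle\subset\mathcal B$) and (L4), for each countable $\mathcal B$ as in Definition 4.1 there is a countable $N_{\mathcal B}\subset Z$ such that for $x\notin N_{\mathcal B}$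
$$\lambda_x^{\mathcal B}(A)=\lambda_x(A)\quad\text{and}\quad|g_A(x)|\le\lambda_x^{\mathcal B}(A)+2\varepsilon\qquad\text{for all }A\in\mathcal B.\tag{6.1}$$

For $w,w'\in2^{<\omega}$ and $\zeta\in2^\omega$ write $w\sqsubseteq w'$, $w\sqsubseteq\zeta$ for "is an initial segment of". A *chain* is a set of pairwise $\sqsubseteq$-comparable elements. If $w\sqsubseteq w''$ and $w'\sqsubseteq w''$, then $w,w'$ are comparable; we use this constantly. Fix an enumeration $(w_n)_{n\in\omega}$ of $2^{<\omega}$.

**Definition 6.1 (the tree and truth values).** Let $\gamma=\alpha+1\ge2$. Let $\mathbb T$ be the countable well-founded tree whose nodes carry ranks as follows. The root has rank $\gamma$. A node $t$ of rank $\rho\ge1$ has children $tw$, one for each $w\in2^{<\omega}$. If $\rho=\sigma+1$, all children have rank $\sigma$. If $\rho$ is a limit, $\mathrm{rk}(tw)=\rho_{|w|}$ for a fixed strictly increasing sequence $1\le\rho_0<\rho_1<\cdots\to\rho$. Nodes of rank $0$ (leaves; their set is $\Lambda$) have no children. $\mathbb T^\circ$ is the set of nodes that are neither the root nor leaves;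 they have ranks between $1$ and $\alpha$, and the children of the root have rank $\alpha\ge1$. "Extend" refers to the tree order. We take $Z=2^\Lambda$ with the product topology $\tau$. For $x\in Z$ let $\mathrm{st}_x(t)=x_t$ for leaves, and for $\mathrm{rk}(t)\ge1$
$$\mathrm{st}_x(t)=1\iff\mathrm{st}_x(tw)=0\text{ for all }w.$$
A node with value $1$ ($0$) is *true* (*false*) at $x$. By induction $x\mapsto\mathrm{st}_x(t)$ is $\tau$-Borel.

**The case $\alpha=1$ by hand.** The root has rank $2$, its children $v\in2^{<\omega}$ have rank $1$, and the leaves are pairs $(v,w)$. So $x$ is a $0$–$1$ matrix; node $v$ is true iff row $v$ is zero, and the root is true iff no row is zero. Split $2^{<\omega}=A_0\sqcup A_1$ into infinite sets, and let $W_i$ be the set of matrices that have a zero row and whose first zero row $w_n$ has $w_n\in A_i$. Each $W_i$ is dense: given finitely many prescribed entries, choose $n$ with $w_n\in A_i$ and row $w_n$ not prescribed, make that row zero, and put a $1$ at a free place of each row $w_m$, $m<n$. The sets $W_0,W_1$ are disjoint. So no $D\in\Delta_2$ has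 $W_0\subset D$ and $D\cap W_1=\emptyset$, since $D$ and its complement would be disjoint dense $G_\delta$ sets. If the $\lambda_x$ could see whether $x\in W_0$ or $x\in W_1$, then $g_A$ for a suitable $A$ would give such a $D$, as in Section 4.

What do the $\lambda_x$ see? A leaf is decided correctly by (L2): $\{x:x_{(v,w)}=1\}$ is clopen. Let row $v$ be false at $x$, with first $1$ in column $w_n$. Then $\lambda_x$ vanishes off the clopen set $E_{v,w_n}$ of matrices whose row $v$ has its first $1$ in column $w_n$. So $\lambda_x$ sees correctly that row $v$ is non-zero. But let row $v$ be zero at $x$. Then each $E_{v,w}$ has $\lambda_x$-measure $0$, and yet their union, "row $v$ is non-zero", may have positive measure, exactly as in the ultrafilter example of Section 4. Call this a false alarm.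

The way around it: for $\zeta\in2^\omega$ use only the union over the branch, $\bigcup_{w\sqsubseteq\zeta}E_{v,w}$. Two different branches share finitely many $w$, so these unions overlap only in finitely many of the null sets $E_{v,w}$. Since $\lambda_x$ has total mass $\le K$, at most $nK$ of the branches can have measure $>1/n$ at a given $x$. There are uncountably many branches, so one can hope to choose a $\zeta$ with hardly any false alarm. The price is that a false node is now recognized only if its true children are found along $\zeta$; we must shrink the space to points with this property, one branch per node, and the shrinking must not revive false alarms already removed. The next two sections organize this.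

## 7. Configurations and their spaces

**Definition 7.1 (configurations).** A configuration $\Phi=(\mathcal P,z,c)$ consists of a set $\mathcal P\subset\mathbb T^\circ$ (the *processed* nodes) closed under passing to nodes of $\mathbb T^\circ$ extending a member, a map $z:\mathcal P\to2^\omega$ (the chosen branches), and a map $c:\mathbb T^\circ\setminus\mathcal P\to2^{<\omega}$ (commitments about branches yet to be chosen). Let $Z(\Phi)$ be the set of $x\in Z$ such that

* for all $t\in\mathcal P$: $\mathrm{st}_x(tw)=1$ implies $w\sqsubseteq z_t$;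
* for all $t\in\mathbb T^\circ\setminus\mathcal P$: $\{w:\mathrm{st}_x(tw)=1\}\cup\{c(t)\}$ is a chain.

Give $Z(\Phi)$ the topology $\varsigma$ generated by the sets $\{x:\mathrm{st}_x(t)=i\}$, $t\in\mathbb T$, $i\in\{0,1\}$. It is finer than $\tau$.

For $\alpha=1$ and $\mathcal P=\{v\}$, the space $Z(\Phi)$ consists of the matrices whose row $v$ has all its $1$'s in columns $w\sqsubseteq z_v$, and whose every other row $v'$ has its $1$'s in a chain of columns comparable with $c(v')$.

The space $Z(\Phi)$ is Polish. Indeed $x\mapsto\mathrm{st}_x$ is a homeomorphism onto the set of $f\in2^{\mathbb T}$ satisfying "$f(t)=1\Rightarrow f(tw)=0$", "$f(t)=0\Rightarrow\exists w\,f(tw)=1$" for non-leaves $t$, and the conditions defining $Z(\Phi)$. The chain conditions say that certain single values or pairs of values are not all $1$. So these are countably many closed or open conditions, and the image is a $G_\delta$ in $2^{\mathbb T}$.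

**Definition 7.2 (consistency).** A finite partial function $p:\mathbb T\to\{0,1\}$ is $\Phi$-consistent if

* (c1) never $p(t)=p(tw)=1$;
* (c2) $t\in\mathcal P$ and $p(tw)=1$ imply $w\sqsubseteq z_t$;
* (c3) for $t\in\mathbb T^\circ\setminus\mathcal P$, $\{w:p(tw)=1\}\cup\{c(t)\}$ is a chain.

Let $[p]_\Phi=\{x\in Z(\Phi):\mathrm{st}_x\supset p\}$.

**Lemma 7.3.** $[p]_\Phi\ne\emptyset$ iff $p$ is $\Phi$-consistent. The sets $[p]_\Phi$ form a base of $\varsigma$, and $Z(\Phi)$ has no isolated points; so countable sets are meager in it.

*Proof.* Necessity and the base property are clear. Let $p$ be consistent. We build a full assignment $f\supset p$ from the root downwards. Put $f(\mathrm{root})=p(\mathrm{root})$ if defined, else $0$. If $f(t)=1$, all children of $t$ get $0$. If $f(t)=0$ and $t$ is not a leaf, children in $\operatorname{dom}p$ keep their $p$-values; if none of them has value $1$, choose a *fresh* $w$, that is, one such that no node of $\operatorname{dom}p$ equals or extends $tw$, with moreover $w\sqsubseteq z_t$ if $t\in\mathcal P$ and $w\sqsupseteq c(t)$ if $t\in\mathbb T^\circ\setminus\mathcal P$,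 and put $f(tw)=1$. All other children get $0$. A fresh $w$ exists, since infinitely many $w$ meet the last requirements and $\operatorname{dom}p$ is finite.

A node gets value $1$ only if $p$ gives it $1$ or it is fresh. Below fresh nodes there are no nodes of $\operatorname{dom}p$, and by (c1) children of nodes with $p$-value $1$ do not have $p$-value $1$. Hence $f\supset p$. By construction a true node has only false children and a false non-leaf has a true child, so $f=\mathrm{st}_x$ for $x=f|_\Lambda$. By (c2), (c3) and the choice of the fresh $w$, $x\in Z(\Phi)$.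

For the last claim, let $p$ be consistent. Take a child $u$ of the root such that no node of $\operatorname{dom}p$ equals or extends $u$, and let $s$ be the child of $u$ indexed by the empty sequence. The empty sequence is an initial segment of everything, so both $p\cup\{(s,0)\}$ and $p\cup\{(s,1)\}$ are consistent, and $[p]_\Phi$ has at least two points. $\square$

We use two consequences. First, $\tau$-Borel sets have the BP in $\varsigma$, and a set with the BP that is non-meager in an open set $G$ is comeager in some nonempty $[p]_\Phi\subset G$; if $G=[p_0]_\Phi$ we may take $p\supset p_0$. Second, if $O\cap Z(\Phi)$ is open and dense in $Z(\Phi)$ and $p$ is $\Phi$-consistent, there is a $\Phi$-consistent $q\supset p$ with $[q]_\Phi\subset O$.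

**Definition 7.4 (order).** $\Phi\le\Phi'$ means: $\mathcal P\subset\mathcal P'$, $z\subset z'$, $c(t)\sqsubseteq c'(t)$ for $t\in\mathbb T^\circ\setminus\mathcal P'$, and $c(t)\sqsubseteq z'_t$ for $t\in\mathcal P'\setminus\mathcal P$.

This is transitive: if $\Phi\le\Phi'\le\Phi''$ and $t\in\mathcal P''\setminus\mathcal P$, then either $c(t)\sqsubseteq z'_t=z''_t$ or $c(t)\sqsubseteq c'(t)\sqsubseteq z''_t$; the other clauses are clear. If $\Phi\le\Phi'$, then $\Phi'$-consistent functions are $\Phi$-consistent, and $Z(\Phi')\subset Z(\Phi)$ with the subspace topology. The reason is that a $w$ comparable with $c'(t)\sqsupseteq c(t)$, or with $w\sqsubseteq z'_t\sqsupseteq c(t)$, is comparable with $c(t)$, and that the $w\sqsubseteq z'_t$ form a chain.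

**Definition 7.5 (the sets).** For leaves, $C_s=\{x:x_s=1\}$. For a node $t$ with $\mathrm{rk}(t)\ge1$, all of whose children have $C$'s defined, put
$$E_{t,w_n}=C_{tw_n}\setminus\bigcup_{m<n}C_{tw_m},\qquad F_t^\zeta=\bigcup_{w\sqsubseteq\zeta}E_{t,w}\quad(\zeta\in2^\omega),$$
and for $t\in\mathcal P$ put $F_t=F_t^{z_t}$, $C_t=Z\setminus F_t$, and
$$M_t=\{x\in Z:\mathrm{st}_x(t)=1,\ \lambda_x(F_t)>0\}.$$

So $C_t$ stands for "$t$ is declared true", $F_t$ for "$t$ is declared false", and $M_t$ is the set of false alarms at $t$. For fixed $t$ the $E_{t,w}$ are disjoint. By induction on rank, with respect to $\tau$: $E_{t,w}\in\Delta_{\mathrm{rk}(t)}$, $F_t^\zeta\in\Sigma_{\mathrm{rk}(t)}$, and $C_t\in\Pi_{\mathrm{rk}(t)}$ for $t\in\mathcal P$; leaves have clopen $C_s$. (The $C$'s of children are $\Pi_{\mathrm{rk}(tw)}$ or clopen, so finite Boolean combinations of them are $\Delta_{\mathrm{rk}(t)}$.) All these sets are in $\Delta_{\alpha+2}(Z)$, and $M_t$ is Borel. For $t\in\mathcal P$ the sets $F_t,C_t,M_t$ depend only on the values of $z$ at $t$ and at nodes extending $t$, so they do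 not change when $\Phi$ is replaced by $\Phi'\ge\Phi$.

**Lemma 7.6 (accuracy).** Let $\mathcal S$ be a set of non-root nodes closed under passing to extending nodes, with $\mathcal S\cap\mathbb T^\circ\subset\mathcal P$. Let $\mathcal B\subset\Delta_{\alpha+2}(Z)$ be a countable algebra containing the clopen sets, all $C_s$ ($s\in\mathcal S$) and all $F_s$ ($s\in\mathcal S\cap\mathbb T^\circ$). If $x\in Z(\Phi)\setminus(N_{\mathcal B}\cup\bigcup_{s\in\mathcal S\cap\mathbb T^\circ}M_s)$, then for all $s\in\mathcal S$:
$$\mathrm{st}_x(s)=1\Rightarrow\lambda_x^{\mathcal B}(Z\setminus C_s)=0,\qquad\mathrm{st}_x(s)=0\Rightarrow\lambda_x^{\mathcal B}(C_s)=0.$$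

*Proof.* Induction on $\mathrm{rk}(s)$. For leaves this is (L2). Let $s\in\mathbb T^\circ$. If $\mathrm{st}_x(s)=1$, then $x\notin M_s$ and $x\notin N_{\mathcal B}$ give $\lambda_x^{\mathcal B}(Z\setminus C_s)=\lambda_x^{\mathcal B}(F_s)=\lambda_x(F_s)=0$. If $\mathrm{st}_x(s)=0$, let $n$ be least with $\mathrm{st}_x(sw_n)=1$. As $x\in Z(\Phi)$ and $s\in\mathcal P$, $w_n\sqsubseteq z_s$, so $E_{s,w_n}\subset F_s$, and
$$\lambda_x^{\mathcal B}(C_s)\le\lambda_x^{\mathcal B}(Z\setminus E_{s,w_n})\le\lambda_x^{\mathcal B}(Z\setminus C_{sw_n})+\sum_{m<n}\lambda_x^{\mathcal B}(C_{sw_m})=0$$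
by induction. $\square$

## 8. Choosing one branch per node

We want a configuration with $\mathcal P=\mathbb T^\circ$ in which every $M_t$ is meager in the space. Meagerness alone is not stable under shrinking. If $\Phi'$ arises from $\Phi$ by choosing $z_t=\zeta\sqsupseteq c(t)$, the points of $Z(\Phi')$ at which $t$ is false form a nowhere dense set in $Z(\Phi)$: any $\Phi$-consistent $p$ with $p(t)\ne1$ can be extended by $t\mapsto0$ and $tw\mapsto1$, where $w\not\sqsubseteq\zeta$ extends $c(t)$ and all $w'$ with $p(tw')=1$, and no node of $\operatorname{dom}p$ equals or extends $tw$. (If $p(t)=1$, then $[p]_\Phi$ contains no such points.) So a set meager in $Z(\Phi)$ may well contain all those points. Therefore we carry dense open witnesses along and keep each of them dense.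

**Definition 8.1 (good configurations).** $\Phi$ is good, with witnesses $O^s_k$ ($s\in\mathcal P$, $k\in\omega$), if each $O_k^s\cap Z(\Phi)$ is open and dense in $Z(\Phi)$ and $M_s\cap Z(\Phi)\cap\bigcap_kO_k^s=\emptyset$ for all $s\in\mathcal P$.

Then all $M_s\cap Z(\Phi)$, $s\in\mathcal P$, are meager in $Z(\Phi)$. When we pass from a good $\Phi$ to a good $\Phi'\ge\Phi$, it is always understood that the witnesses for $s\in\mathcal P$ are kept. For these only density in $Z(\Phi')$ has to be checked; the other conditions are inherited by subspaces.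

**Lemma 8.2 (commitments).** Let $\Phi$ be good and let $\Phi'$ arise from $\Phi$ by replacing $c(v)$ by some $c'(v)\sqsupseteq c(v)$ at finitely many $v\in\mathbb T^\circ\setminus\mathcal P$. Then $\Phi'$ is good.

*Proof.* One $v$ suffices, by iteration. Let $O\cap Z(\Phi)$ be dense open in $Z(\Phi)$, and let $p$ be $\Phi'$-consistent, hence $\Phi$-consistent. We find a $\Phi'$-consistent $q\supset p$ with $[q]_{\Phi'}\subset O$; since $[q]_{\Phi'}\subset[q]_\Phi$, it is enough that $[q]_\Phi\subset O$. If $p(v)=1$, take a $\Phi$-consistent $q\supset p$ with $[q]_\Phi\subset O$. By (c1) it has no true child of $v$, so it is $\Phi'$-consistent. Otherwise let $w$ extend all elements of the chain $\{w':p(vw')=1\}\cup\{c'(v)\}$, with no node of $\operatorname{dom}p$ equal to or extending $vw$. Then $p^+=p\cup\{(v,0),(vw,1)\}$ is $\Phi$-consistent; take a $\Phi$-consistent $q\supset p^+$ with $[q]_\Phi\subset O$. Each $w'$ with $q(vw')=1$ is comparable with $w\sqsupseteq c'(v)$, hence with $c'(v)$. So $q$ is $\Phi'$-consistent. $\square$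

**Lemma 8.3 (processing a node).** Let $\Phi$ be good, $t\in\mathbb T^\circ\setminus\mathcal P$, and let all nodes of $\mathbb T^\circ$ properly extending $t$ be in $\mathcal P$. Then there is $\zeta\sqsupseteq c(t)$ in $2^\omega$ such that $\Phi'=(\mathcal P\cup\{t\},\,z\cup\{(t,\zeta)\},\,c|_{\mathbb T^\circ\setminus(\mathcal P\cup\{t\})})$ is good.

*Proof.* Let $\mathrm{Lim}_t=\{x\in Z(\Phi):\mathrm{st}_x(t)=1\}$, an open set in $Z(\Phi)$. The children of $t$ are leaves or processed, so $F_t^\zeta$ is defined.

**Step (a).** *Purpose: for all but countably many $\zeta\in2^\omega$ the false-alarm set $U_\zeta=\{x\in\mathrm{Lim}_t:\lambda_x(F_t^\zeta)>0\}$ is meager in $Z(\Phi)$.* Otherwise there are $n\ge1$ and an uncountable $\Xi$ such that $U_\zeta^n=\{x\in\mathrm{Lim}_t:\lambda_x(F_t^\zeta)>1/n\}$ is non-meager for $\zeta\in\Xi$. Each of these sets has the BP, so it is comeager in a nonempty basic set. There are countably many basic sets, so one $[p]_\Phi$ serves infinitely many $\zeta$. Pick distinct such $\zeta_1,\dots,\zeta_N$ with $N>nK$. Then $\bigcap_iU^n_{\zeta_i}$ is comeager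 in $[p]_\Phi$.

Let $\mathcal S$ be the set of proper extensions of $t$, and let $\mathcal B$ be the algebra generated by the clopen sets, the $C_s$ ($s\in\mathcal S$), the $F_s$ ($s\in\mathcal S\cap\mathbb T^\circ$) and the $F_t^{\zeta_i}$. As $\Phi$ is good, $N_{\mathcal B}\cup\bigcup_{s\in\mathcal S\cap\mathbb T^\circ}M_s$ meets $Z(\Phi)$ in a meager set, so there is $x\in[p]_\Phi\cap\bigcap_iU_{\zeta_i}^n$ outside it. All children of $t$ are false at $x$, so for every $w$ Lemma 7.6 gives $\lambda_x^{\mathcal B}(C_{tw})=0$, and $E_{t,w}\in\mathcal B$ is $\lambda_x^{\mathcal B}$-null. For $i\ne j$, $F_t^{\zeta_i}\cap F_t^{\zeta_j}$ is the union of the finitely many $E_{t,w}$ with $w\sqsubseteq\zeta_i$ and $w\sqsubseteq\zeta_j$, hence null. As $x\notin N_{\mathcal B}$,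
$$\frac Nn<\sum_i\lambda_x^{\mathcal B}(F_t^{\zeta_i})=\lambda_x^{\mathcal B}\Bigl(\bigcup_iF_t^{\zeta_i}\Bigr)\le K,$$
a contradiction.

**Step (b).** *Purpose: if $O\cap Z(\Phi)$ is open and dense in $Z(\Phi)$, then for comeager many $\zeta\in[c(t)]$, $O\cap Z(\Phi')$ is dense in $Z(\Phi')$, where $\Phi'$ is formed with $\zeta$.* Call $p$ *$\zeta$-consistent* if it is $\Phi$-consistent and $p(tw)=1\Rightarrow w\sqsubseteq\zeta$. For $\zeta\sqsupseteq c(t)$ this is the same as $\Phi'$-consistent. It suffices that for each of the countably many $\Phi$-consistent $p$ the set of $\zeta$ such that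
$$p\ \zeta\text{-consistent}\ \Rightarrow\ \text{some }\zeta\text{-consistent }q\supset p\text{ has }[q]_\Phi\subset O\tag{8.1}$$
contains a dense open subset of $[c(t)]$. Let $s\sqsupseteq c(t)$ be a finite sequence; we look for $s'\sqsupseteq s$ such that (8.1) holds on $[s']$. First extend $s$ so that it is longer than all $w$ with $p(tw)=1$. If some such $w\not\sqsubseteq s$, then $p$ is not $\zeta$-consistent for any $\zeta\in[s]$, and (8.1) holds on $[s]$. Otherwise all these $w\sqsubseteq s$. If $p(t)=1$, any $\Phi$-consistent $q\supset p$ with $[q]_\Phi\subset O$ has no true child of $t$ and works for all $\zeta\in[s]$. If $p(t)\ne1$, choose $w\sqsupseteq s$ with no node of $\operatorname{dom}p$ equal to or extending $tw$; then $p\cup\{(t,0),(tw,1)\}$ is $\Phi$-consistent. Let $q$ be a $\Phi$-consistent extension of it with $[q]_\Phi\subset O$, and $s'$ the longest element of the chain $\{w':q(tw')=1\}\ni w$. Then $s'\sqsupseteq w\sqsupseteq s$, and $q$ is $\zeta$-consistent for all $\zeta\in[s']$.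

**Step (c).** *Purpose: choose $\zeta$ and verify goodness.* Choose $\zeta\in[c(t)]$ outside the countable set of Step (a) and in the comeager sets of Step (b) for all the countably many $O_k^s$, $s\in\mathcal P$. Then $\Phi\le\Phi'$, and the old witnesses are dense in $Z(\Phi')$. Moreover $\mathrm{Lim}_t\subset Z(\Phi')$, because no child of $t$ is true at points of $\mathrm{Lim}_t$. So $\mathrm{Lim}_t$ is open in both spaces, with the same topology. Hence $M_t\cap Z(\Phi')=U_\zeta$, which is meager in $Z(\Phi)$ and so in $\mathrm{Lim}_t$, is meager in $Z(\Phi')$. Choose the witnesses $O_k^t$ accordingly. $\square$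

Note the role of Step (c): the branch is chosen to fight alarms at points where $t$ is true, and those points are untouched by the shrinking at $t$.

**Lemma 8.4.** There is a good configuration with $\mathcal P=\mathbb T^\circ$.

*Proof.* Write $\mathrm{sub}(t)$ for the set of nodes equal to or extending $t$. We show by induction on $\mathrm{rk}(t)$, for $t\in\mathbb T^\circ$:

> (8.2) For every good $\Phi$ with $\mathcal P\cap\mathrm{sub}(t)=\emptyset$ there is a good $\Phi'\ge\Phi$ (keeping witnesses) with $\mathcal P'=\mathcal P\cup(\mathrm{sub}(t)\cap\mathbb T^\circ)$ and $c'=c$ on $\mathbb T^\circ\setminus\mathcal P'$.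

If $\mathrm{rk}(t)=1$, then $\mathrm{sub}(t)\cap\mathbb T^\circ=\{t\}$, and this is Lemma 8.3. Let $\mathrm{rk}(t)>1$. The children $t_j=tw_j$ ($j\in\omega$) have rank $\ge1$, so they lie in $\mathbb T^\circ$, and (8.2) holds for them.

**Step 1 (the sequence).** *Purpose: process all $\mathrm{sub}(t_j)$ in turn, and at each stage record in the commitments one instance of density, so that it survives to the limit.* Construct good $\Phi=\Phi_0\le\Phi_0'\le\Phi_1\le\Phi_1'\le\cdots$. Here $\Phi_j'$ is obtained from $\Phi_j$ by (8.2) for $t_j$. Then treat one triple $(s,k,p)$ with $s\in\mathcal P_j'$, $k\in\omega$ and $p$ a finite partial function $\mathbb T\to\{0,1\}$, with bookkeeping such that each triple that ever appears is treated at some stage; this is possible as only countably many triples appear. If $p$ is not $\Phi_j'$-consistent, put $\Phi_{j+1}=\Phi_j'$. Otherwise choose a $\Phi'_j$-consistent $q\supset p$ with $[q]_{\Phi_j'}\subset O^s_k$. For the finitely many $v\in R_j:=\mathbb T^\circ\cap\bigcup_{i>j}\mathrm{sub}(t_i)$ with some $q(vw)=1$, let $c_{j+1}(v)$ be the longest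 element of the chain $\{w:q(vw)=1\}\cup\{c_j'(v)\}$; leave everything else unchanged. $\Phi_{j+1}$ is good by Lemma 8.2, and $\Phi_{j+1}\ge\Phi_j'$.

**Step 2 (the limit).** *Purpose: check that the limit configuration is good.* A node in $\mathrm{sub}(t_i)\cap\mathbb T^\circ$ has its $c$-value changed only at finitely many stages before stage $i$, when it enters $\mathcal P$. At $t$ and at nodes of $\mathbb T^\circ\setminus(\mathcal P\cup\mathrm{sub}(t))$ nothing changes. Let $\Phi_\infty$ be given by $\mathcal P_\infty=\bigcup_j\mathcal P_j=\mathcal P\cup(\mathrm{sub}(t)\cap\mathbb T^\circ\setminus\{t\})$, $z_\infty=\bigcup_jz_j$, and $c_\infty=c$ elsewhere. All $\Phi_j,\Phi_j'\le\Phi_\infty$. With the collected witnesses, only density needs proof. Let $s\in\mathcal P_\infty$, $k\in\omega$, and let $p$ be $\Phi_\infty$-consistent. Then $p$ is $\Phi'_j$-consistent for all $j$. When $(s,k,p)$ was treated, say at stage $j$, we got $q\supset p$. We claim that $q$ is $\Phi_\infty$-consistent. At nodes of $\mathcal P_j'$ this is clear, as $z$ is not changed there. At $v\in R_j$, $q(vw)=1$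 implies $w\sqsubseteq c_{j+1}(v)\sqsubseteq(z_\infty)_v$. At the remaining nodes of $\mathbb T^\circ$, namely $t$ and those outside $\mathcal P\cup\mathrm{sub}(t)$, $c$ did not change. So $\emptyset\ne[q]_{\Phi_\infty}\subset[q]_{\Phi_j'}\subset O_k^s$.

**Step 3 (the node $t$ itself, and the root).** *Purpose: finish.* All nodes of $\mathbb T^\circ$ properly extending $t$ are in $\mathcal P_\infty$, so Lemma 8.3 applies to $\Phi_\infty$ and $t$. It leaves $c$ unchanged elsewhere, and this proves (8.2). Finally, start with $\mathcal P=\emptyset$ and $c$ constantly the empty sequence, which is trivially good, and run the same $\omega$-sequence with the root in place of $t$ (its children lie in $\mathbb T^\circ$), without the final application of Lemma 8.3. The limit has $\mathcal P_\infty=\mathbb T^\circ$. $\square$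

## 9. Moving comeagerness down the ranks

Fix a good configuration $\Phi^*$ with $\mathcal P=\mathbb T^\circ$, put $Z^*=Z(\Phi^*)$, and write $[p]$ for $[p]_{\Phi^*}$. "Condition" means $\Phi^*$-consistent finite partial function. Consistency now means (c1) and (c2). Here (c2) restricts single true nodes only, so it passes to unions, and it does not concern children of the root.

In the case $\alpha=1$ by hand, density of $W_i$ held because finitely many entries of a matrix do not decide whether the root is true. The lemma below says, in general, that a set of low Borel class in the coarse topology $\tau$ cannot feel the values of nodes of high rank, up to meager sets.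

**Definition 9.1.** For a condition $p$ let $p|_{\le\delta}$ be its restriction to nodes of rank $\le\delta$. Call $p$ *$\delta$-saturated* if $p(t)=1$, $\mathrm{rk}(t)>\delta$, $\mathrm{rk}(tw)<\delta$ imply $tw\in\operatorname{dom}p$ (so $p(tw)=0$ by (c1)).

For example, let $\mathrm{rk}(t)=\omega$ with $\rho_j=j+1$, and $\delta=3$. If $p(t)=1$, saturation requires $p$ to list the children $tw$ with $|w|+1<3$, that is, the three children with $|w|\le1$. In general every condition extends to a $\delta$-saturated one: let $p(t)=1$ and $\mathrm{rk}(t)>\delta$. If $\mathrm{rk}(t)$ is a successor, its children have rank $\ge\delta$ and nothing is required; if it is a limit, only finitely many children have rank $<\delta$. Give those not in $\operatorname{dom}p$ the value $0$. New zeros violate neither (c1) nor (c2).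

**Lemma 9.2.** Let $1\le\delta\le\alpha$, $S\in\Pi_\delta(Z,\tau)$, let $p$ be a $\delta$-saturated condition and $S$ comeager in $[p]$. Then $S$ is comeager in $[p|_{\le\delta}]$.

*Proof.* Induction on $\delta$. Suppose not; then $O=Z\setminus S\in\Sigma_\delta$ is non-meager in $[p|_{\le\delta}]$.

**Step 1 (the case $\delta=1$).** *Purpose: find an open piece of $[p]$ inside $O$.* Here $O$ is $\tau$-open. Pick $x\in O\cap[p|_{\le1}]$ and a finite $F\subset\Lambda$ with $\{y:y|_F=x|_F\}\subset O$. We claim that $p\cup x|_F$ is consistent. Values agree, since leaves have rank $0$ and $p|_{\le1}\subset\mathrm{st}_x$. If (c1) fails, the only new possibility is $p(t)=1=x_{tw}$ with $tw\in F$. If $\mathrm{rk}(t)\le1$, then $\mathrm{st}_x(t)=1=\mathrm{st}_x(tw)$, impossible. If $\mathrm{rk}(t)>1$, then $tw\in\operatorname{dom}p$ has value $0$ by saturation, contradicting agreement. (c2) holds since it holds for $p$ and $x\in Z^*$. So $[p\cup x|_F]$ is nonempty, open, and contained in $[p]\cap O$, contradicting that $S$ is comeager in $[p]$.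

**Step 2 (the case $\delta>1$).** *Purpose: find an open piece where two disjoint sets are comeager.* $O$ is a countable union of $\Pi_{\delta'}$ sets with $1\le\delta'<\delta$. So some $S'\subset O$, $S'\in\Pi_{\delta'}$, $1\le\delta'<\delta$, is comeager in some $[r]\ne\emptyset$ with $r\supset p|_{\le\delta}$, and we may take $r$ to be $\delta'$-saturated. By induction $S'$ is comeager in $[r|_{\le\delta'}]$. We claim that $p\cup r|_{\le\delta'}$ is consistent. A node in both domains has rank $\le\delta'\le\delta$, and $p|_{\le\delta}\subset r$, so values agree. Suppose $p(t)=1=r(tw)$ with $\mathrm{rk}(tw)\le\delta'<\delta$. If $\mathrm{rk}(t)\le\delta$, then $r(t)=1$, contradicting (c1) for $r$. If $\mathrm{rk}(t)>\delta$, then $tw\in\operatorname{dom}p$ with value $0$ by saturation of $p$, so $r(tw)=0$, a contradiction. Suppose $r(t)=1=p(tw)$ with $\mathrm{rk}(t)\le\delta'$. Then $\mathrm{rk}(tw)<\delta$, so $r(tw)=1$, contradicting (c1) for $r$. (c2) is clear. So $[p\cup r|_{\le\delta'}]$ is a nonempty open set contained in $[p]$ and in $[r|_{\le\delta'}]$, in which both disjoint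 sets $S,S'$ are comeager. This contradicts the Baire category theorem. $\square$

## 10. Two sets that no $\Delta_{\alpha+1}$ set separates

We now prove Proposition 4.3.

**Step 1 (the test set).** *Purpose: define one set in $\Delta_{\alpha+2}$ that the $\lambda_x$ read correctly.* Partition $2^{<\omega}=A_0\sqcup A_1$ into infinite sets. Write $w$ also for the child of the root with index $w$, so that $C_w$ is its $C$-set. Let $E_w=E_{\mathrm{root},w}\in\Delta_{\alpha+1}(Z)$ and
$$G_i=\bigcup_{w\in A_i}E_w\qquad(i=0,1).$$
These are disjoint $\Sigma_{\alpha+1}$ sets, so $G_i\in\Delta_{\alpha+2}(Z)$. Let $\mathcal B^*$ be the countable algebra generated by the clopen sets, all $C_s$ ($s\ne\mathrm{root}$), all $F_s$ ($s\in\mathbb T^\circ$), and $G_0,G_1$. Let $\mathrm{Bad}=N_{\mathcal B^*}\cup\bigcup_{s\in\mathbb T^\circ}M_s$; since $\Phi^*$ is good, $\mathrm{Bad}\cap Z^*$ is meager in $Z^*$. Put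
$$W_i=\{x\in Z^*:\mathrm{st}_x(\mathrm{root})=0\text{ and the first }w_n\text{ whose node is true at }x\text{ lies in }A_i\}.$$
Let $x\in W_i\setminus\mathrm{Bad}$, with $w_n$ as in the definition. Lemma 7.6, with $\mathcal S$ the set of all non-root nodes, gives
$$\lambda_x^{\mathcal B^*}(Z\setminus E_{w_n})\le\lambda_x^{\mathcal B^*}(Z\setminus C_{w_n})+\sum_{m<n}\lambda_x^{\mathcal B^*}(C_{w_m})=0,\qquad\text{hence}\quad\lambda_x^{\mathcal B^*}(Z\setminus G_i)=0.\tag{10.1}$$

**Step 2 (a separating set of class $\Delta_{\alpha+1}$).** *Purpose: use that $g_{G_0}$ has the low class $\alpha$.* Let $g=g_{G_0}\in B_\alpha(Z)$; then $g_Z-g=g_{Z\setminus G_0}$. On $W_0\setminus\mathrm{Bad}$, (6.1), (10.1) and (L5) give $|g|\ge|g_Z|-2\varepsilon\ge\theta-5\varepsilon=\frac34\theta$. On $W_1\setminus\mathrm{Bad}$ we have $\lambda_x^{\mathcal B^*}(G_0)\le\lambda_x^{\mathcal B^*}(Z\setminus G_1)=0$, so $|g|\le2\varepsilon<\frac14\theta$. The sets $\{|g|\ge\frac34\theta\}$ and $\{|g|\le\frac14\theta\}$ are disjoint and $\Pi_{\alpha+1}$, with $\alpha+1\ge2$. So there is $D\in\Delta_{\alpha+1}(Z)$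 with
$$W_0\setminus\mathrm{Bad}\subset D,\qquad D\cap W_1\subset\mathrm{Bad}.\tag{10.2}$$

**Step 3 (pushing $D$ from a true root to a false one).** *Purpose: contradict (10.2) by category.* The set $[\{(\mathrm{root},1)\}]$ is nonempty and open in the Polish space $Z^*$, so $D$ or $Z\setminus D$ is non-meager in it. Suppose $D$ is. (Otherwise replace $D$ by $Z\setminus D\in\Delta_{\alpha+1}(Z)$, which satisfies $(Z\setminus D)\cap W_0\subset\mathrm{Bad}$, and replace $W_1,A_1$ by $W_0,A_0$ in what follows.) $D$ is a countable union of $\Pi_\alpha$ sets, so some $\Pi_\alpha$ set $S\subset D$ is non-meager in $[\{(\mathrm{root},1)\}]$, hence comeager in some $[q]\ne\emptyset$ with $q\supset\{(\mathrm{root},1)\}$. The only node of rank $>\alpha$ is the root, and its children have rank $\alpha$. So $q$ is $\alpha$-saturated, and $q|_{\le\alpha}=q\setminus\{(\mathrm{root},1)\}$. By Lemma 9.2 with $\delta=\alpha$, $S$ is comeager in $[q|_{\le\alpha}]$: the set $S$ does not feel that the root was true.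

By (c1), children of the root in $\operatorname{dom}q$ have $q$-value $0$. Choose $n$ with $w_n\in A_1$ such that no node of $\operatorname{dom}q$ equals or extends the node $w_n$. Then
$$q'=q|_{\le\alpha}\cup\{(\mathrm{root},0)\}\cup\{(w_m,0):m<n\}\cup\{(w_n,1)\}$$
is a condition. Its values agree where the pieces overlap. It satisfies (c1), since no child of $w_n$ is in its domain and the root has value $0$. It satisfies (c2), since (c2) does not restrict children of the root. So
$$\emptyset\ne[q']\subset[q|_{\le\alpha}]\cap W_1.$$
Now $S\subset D$ is comeager in the nonempty open set $[q']$, while $D\cap[q']\subset D\cap W_1\subset\mathrm{Bad}$ is meager in $Z^*$. This contradicts the Baire category theorem. So no localized system of level $\alpha$ exists, which proves Proposition 4.3 and, with Proposition 4.2, Theorem 1.2 and Corollary 1.3. $\blacksquare$
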